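\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Every connected graph of order at least four\\ is product anti-magic}


\begin{abstract}
Label the $m$ edges of a graph with $1,\dots,m$, each used once, and give every vertex the product of the labels of its edges. We show that every connected graph other than the paths with one and with two edges has a labeling in which all vertex products are distinct. This confirms a conjecture of Figueroa-Centeno, Ichishima and Muntaner-Batle. For $m\le 15$ the labels are placed in order of their largest prime factor. For $m\ge 16$ we show that a random labeling has few coincidences, and then remove them one at a time by moving primes larger than $m/2$.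
\end{abstract}

\section{The question and the answer}

Let $G$ be a finite simple graph with $m$ edges. A \emph{labeling} of $G$ is a bijection $\ell:E(G)\to[m]=\{1,\dots,m\}$. For a vertex $x$ with neighborhood $\Gamma(x)$ put
\[
\Pi(x)=\prod_{z\in\Gamma(x)}\ell(xz).
\]
The graph is \emph{product anti-magic} if some labeling satisfies $\Pi(x)\ne\Pi(y)$ for all pairs of distinct vertices $x,y$. Figueroa-Centeno, Ichishima and Muntaner-Batle conjectured that every connected graph of order at least $4$ is product anti-magic; we take the conjecture from \cite{GC}. We prove it, in the following form.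

\begin{theorem}\label{thm:main}
A connected finite simple graph is product anti-magic if and only if it is neither $K_2$ nor the path $P_3$ on three vertices. In particular, every connected graph of order at least $4$ is product anti-magic.
\end{theorem}

The two exceptions are real: $K_2$ has products $1,1$, and $P_3$, up to symmetry, has products $1,2,2$. Connectedness cannot be dropped, since a component $K_2$, or two isolated vertices, always give equal products. For the remaining graphs of order at most $3$ we note that $K_1$ has nothing to check and that $K_3$ has products $2,3,6$. \emph{From now on $G$ is a connected simple graph with $n\ge4$ vertices and $m$ edges, so $m\ge n-1\ge3$.}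

\paragraph{What to expect.} Some graphs are easy. In a star with $m\ge3$ edges every labeling works: the leaves have the products $1,\dots,m$ and the center has $m!>m$. On the path with $m\ge2$ edges, the labels $1,2,\dots,m$ in order give the products $1,\ 1\cdot2,\ 2\cdot3,\ \dots,\ (m-1)m,\ m$, which are distinct unless $m=k(k+1)$ for some $k\ge1$. For $m=2$ this coincidence is the obstruction $P_3$; for $m=6$ an exchange of the labels $5$ and $6$ removes it, the products becoming $1,2,6,12,24,30,5$. So one expects coincidences to be rare and easy to repair.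

Unique factorization supports this. If a prime $q>m/2$ is placed on the edge $xy$, then $q$ divides no other label, so $x$ and $y$ are distinguished from all other vertices. But there are far too few such primes to treat all vertices this way. Counting supports it as well. Two nonadjacent vertices of a cycle coincide when their four labels satisfy $s_1s_2=s_3s_4$; the number of such quadruples of distinct integers in $[m]$ turns out to be $O(m^2\ln m)$, out of about $m^4$ quadruples, while there are fewer than $m^2$ pairs of vertices. A random labeling of a cycle therefore has only $O(\ln m)$ coincidences on average. This is not enough to make them disappear by themselves, but it leaves few to be removed, and for this the primes in $(m/2,m]$ are numerous enough.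

\paragraph{Plan.} For $m\le15$ we use an ordering argument (Section~\ref{sec:small}). It is based on a case analysis for sets of at most four labels, and it stops at $15$ because $[16]$ contains five powers of two. For $m\ge16$ we set up the removal of coincidences (Section~\ref{sec:repair}) and bound the probability that two given vertices coincide in a random labeling (Section~\ref{sec:prob}). For $16\le m\le20$ the expected number of coincidences is below $1$, and nothing needs to be moved (Section~\ref{sec:16}). For $m\ge21$ we prove one general estimate (Sections~\ref{sec:general} and~\ref{sec:L}) and apply it with one removal for $21\le m\le40$ (Section~\ref{sec:21}), two for $41\le m\le148$, and $\lfloor\ln m\rfloor$ for $m\ge149$ (Section~\ref{sec:large}).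

\paragraph{Conventions.} A \emph{leaf} is a vertex of degree $1$ and a \emph{pendant edge} is an edge at a leaf. We write $(a)_k=a(a-1)\cdots(a-k+1)$, and $\ln$ is the natural logarithm. We constantly use that if a nonnegative integer-valued random variable has expectation less than $k+1$, then it takes some value at most $k$. A pair of vertices with equal products is said to \emph{coincide}.

\section{Two cycles by hand}\label{sec:examples}

\paragraph{Placing labels by largest prime factor: $C_5$.}
Let the cycle be $v_1v_2v_3v_4v_5$. List the edges by their earlier endpoint: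
\[
v_1v_2,\ v_1v_5,\ v_2v_3\ \big|\ v_3v_4\ \big|\ v_4v_5 ,
\]
and put $1,2,4$ on the first three, $3$ on the fourth and $5$ on the fifth. The edges of $v_1$ and $v_2$ all lie before the first bar, so their products are powers of two. The vertex $v_3$ receives the prime $3$ but not $5$, and $v_4$ and $v_5$ receive $5$. So vertices whose last listed edges lie in different blocks are distinguished automatically. It remains to separate vertices inside one block, and to separate the last vertex from its predecessor. Here the products are $2,4,12,15,10$.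

\paragraph{Moving a large prime: $C_{13}$.}
The primes $7,11,13$ lie in $(13/2,13]$, so each of them divides exactly one label. Put the labels
\[
7,\ 13,\ 11,\ 8,\ 3,\ 4,\ 9,\ 2,\ 6,\ 5,\ 1,\ 10,\ 12
\]
on the edges of $C_{13}$ in cyclic order. The products of consecutive labels are
\[
91,\ 143,\ 88,\ 24,\ \mathbf{12},\ 36,\ 18,\ \mathbf{12},\ 30,\ 5,\ 10,\ 120,\ 84 .
\]
One pair coincides: $3\cdot4=2\cdot6$. Exchange the label $13$ with one of the four labels $2,3,4,6$, say with $3$:
\[
7,\ 3,\ 11,\ 8,\ 13,\ 4,\ 9,\ 2,\ 6,\ 5,\ 1,\ 10,\ 12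
\]
with products $21,33,88,104,52,36,18,12,30,5,10,120,84$, all distinct. Why was no new coincidence created? The two ends of the edge that lost the prime $13$ are still marked by the primes $7$ and $11$, and the ends of the edge that received it are now marked by $13$. So the only possible new coincidences are between the two ends of one edge carrying a prime. For the edge that received $13$ nothing new can happen, since the other labels at its ends have not changed. If the exchanged label is $t$, the two ends of the edge labeled $7$ have products $7t$ and $84$, and those of the edge labeled $11$ have $11t$ and $88$; hence only $t=12$ and $t=8$ are dangerous. \emph{At most two values of $t$ are excluded, while a coincidence offers at least three labels to choose from}, since two single distinct labels are never equal. This count is what makes the method work in general: the primes $7$ and $11$ stay in place and guard the vertices, and $13$ is spent to remove the coincidence.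

\section{Graphs with at most fifteen edges}\label{sec:small}

\begin{proposition}\label{prop:small}
If $m\le15$, then $G$ is product anti-magic.
\end{proposition}

\subsection{Three and four edges}
For $m=3$ the graph is a tree on four vertices. The path $P_4$ with labels $1,3,2$ has products $1,3,6,2$, and $K_{1,3}$ has $1,2,3,6$. For $m=4$ we have $n\in\{4,5\}$, and the graphs are the following.
\begin{itemize}
\item $C_4$ with labels $1,2,3,4$ in cyclic order: $2,6,12,4$.
\item A triangle $yzw$ with a pendant edge $xy$; labels $xy=1$, $yz=2$, $yw=3$, $zw=4$: the products of $x,y,z,w$ are $1,6,8,12$.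
\item $K_{1,4}$: $1,2,3,4,24$.
\item $P_5$ with labels $1,2,3,4$: $1,2,6,12,4$.
\item The tree with edges $cp,cq,cr,rs$; labels $2,3,4,1$: the products of $p,q,r,s,c$ are $2,3,4,1,24$.
\end{itemize}

\subsection{Order, ownership, blocks}
Let $5\le m\le15$. A connected graph with at least two vertices has a vertex whose removal leaves it connected (a leaf of a spanning tree). Removing such vertices one after the other gives an order $v_1,\dots,v_n$ in which every induced subgraph $G[\{v_i,\dots,v_n\}]$ is connected. Let $v_i$ \emph{own} its edges to later vertices; for $i<n$ it owns at least one. List the edges as $e_1,\dots,e_m$ by increasing index of their owners.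

Partition $[m]$ into classes by largest prime factor, with $1$ added to the class of $2$. Order the classes by increasing prime and assign them to consecutive \emph{blocks} of the list $e_1,\dots,e_m$, of the corresponding sizes. The classes that occur are:
\begin{itemize}
\item class $2$: $\{1,2,4\}$ or $\{1,2,4,8\}$;
\item class $3$: $\{3\}$, $\{3,6\}$, $\{3,6,9\}$ or $\{3,6,9,12\}$;
\item class $p\ge5$: $\{p\}$, $\{p,2p\}$ or $\{p,2p,3p\}$.
\end{itemize}
For $i<n$ we say that $v_i$ \emph{closes} in the block of its last owned edge. The edges from $v_i$ to earlier vertices are owned by those vertices, so all edges at $v_i$ come no later than its last owned edge.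

If $v_i$ closes in the block of a prime $p\ge3$, then $p\mid\Pi(v_i)$. If $v_j$ closes in an earlier block, all its labels lie in earlier classes, so $p\nmid\Pi(v_j)$. Hence \emph{vertices that close in different blocks are distinguished}, however the classes are placed inside their blocks.

\subsection{Inside one block}

\begin{lemma}[Block Lemma]\label{lem:block}
Given the labels of the earlier blocks, the labels of a block can be assigned so that the vertices closing in it have distinct products.
\end{lemma}

\begin{proof}
Let $k\le4$ be the size of the block, $X$ the set of vertices closing in it, and $E_x$ the set of block edges at $x\in X$; all other edges at $x$ lie in earlier blocks. Each $x\in X$ owns a block edge, so $|X|\le k$. If $x,y\in X$ and $x$ precedes $y$, then the last edge owned by $y$ lies in $E_y\setminus E_x$; so $E_x\ne E_y$. The \emph{type} of a pair is $(|E_x\setminus E_y|,|E_y\setminus E_x|)$ up to order. Whether the pair coincides depends only on the labels on these two disjoint sets and on the earlier labels.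

Assign the class to the block by a uniformly random bijection. In each case below we either show that the expected number of coinciding pairs is less than $1$, or give an assignment directly.

\emph{The case $|X|=k$.} Now every block edge is owned by a different member of $X$. The first member $x$ of $X$ has no block edge owned by an earlier vertex, so $|E_x|=1$. If all $|E_x|$ are equal, they are therefore all $1$, and $E_x$ is just the edge owned by $x$; we then give increasing labels to the members of $X$ in order of nondecreasing product of earlier labels, and the products strictly increase. \emph{So for $|X|=k$ we may assume that the sizes $|E_x|$ are not all equal.} In this case we describe the block by a rooted forest on $X$: the parent of $x$ is the other end of the block edge owned by $x$, if that end lies in $X$. (The parent comes later in the order, so there are no cycles.) Denote the edge owned by $x$ again by $x$. Then $E_x$ consists of $x$ and of the children of $x$. An arrow points from a child to its parent.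

\smallskip
\emph{Classes of $p\ge5$; here $k\le3$.} Each label of the class contains $p$ exactly once and earlier labels are prime to $p$, so the exponent of $p$ in $\Pi(x)$ is $|E_x|$. Only pairs with $|E_x|=|E_y|$ can coincide. They have type $(1,1)$, as $k\le3$, and coincide exactly when the ratio of two distinct labels has a prescribed value. For $\{p,2p\}$ this has probability at most $\frac12$; for $\{p,2p,3p\}$ the six ordered pairs have six different ratios, so the probability is at most $\frac16$. If $|X|\le2$ there is at most one pair. If $|X|=3=k$, the sizes are not all equal, so at most one pair has equal sizes. The expectation is less than $1$.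

\smallskip
\emph{The class of $3$.} Earlier labels are powers of two. So a pair coincides exactly when the ratio of the label products over $E_x\setminus E_y$ and $E_y\setminus E_x$ is a prescribed power of two. Comparing exponents of $3$, a pair of type $(0,b)$ never coincides.
\begin{itemize}
\item $k\le2$: there is at most one pair, and type $(1,1)$ has probability at most $\frac12$.
\item $\{3,6,9\}$. Type $(1,1)$: only $3$ and $6$ have a power of two as ratio, so the probability is at most $\frac16$. Type $(1,2)$: only $9$ against $3\cdot6$ has equal exponents of $3$, so at most $\frac13$. If $|X|\le2$ we are done. If $|X|=3$, the forest has at least one arrow, and there are three possibilities. For $c\to p$ with an isolated node $i$ the sets are $\{c\},\{c,p\},\{i\}$, and the pairs $(c,p),(c,i),(p,i)$ contribute at most $0,\frac16,\frac13$. For $a\to b\to c$ the sets are $\{a\},\{a,b\},\{b,c\}$, and the pairs $(a,b),(b,c),(a,c)$ contribute at most $0,\frac16,\frac13$. For $a\to r\leftarrow b$ the sets are $\{a\},\{b\},\{a,b,r\}$, and only $(a,b)$ contributes, at most $\frac16$.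 In all cases the total is at most $\frac12$.
\item $\{3,6,9,12\}$. Type $(1,1)$: among the $12$ ordered pairs at most two have a given power of two as ratio (for ratio $2$ these are $(6,3)$ and $(12,6)$), so at most $\frac2{12}$. Type $(1,2)$: by exponents of $3$ it must be $9$ against two of $3,6,12$, with the ratios $\frac12,\frac14,\frac18$; a given ratio occurs at most once among $4\cdot3=12$ choices, so at most $\frac1{12}$. Types $(2,2)$ and $(1,3)$ use all four labels, whose total exponent of $3$ is $5$, which is odd; so they never coincide. If $|X|\le3$, the total is at most $3\cdot\frac16$. If $|X|=4$, the sizes are not all equal, so at least three of the six pairs have unequal sizes. Such pairs contribute at most $\frac1{12}$ each, and the other pairs at most $\frac16$ each. The total is at most $\frac36+\frac3{12}<1$.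
\end{itemize}

\smallskip
\emph{The first block.} There are no earlier labels, and $\Pi(x)$ is $2$ to the sum of the exponents on $E_x$; the exponents are $0,\dots,k-1$ with $k\in\{3,4\}$. Types $(1,1)$ and $(0,b)$ with $b\ge2$ never coincide. Type $(0,1)$ coincides exactly when the single edge has exponent $0$, with probability $\frac1k$.

\emph{$k=3$.} Type $(1,2)$ never coincides, since none of $0,1,2$ is the sum of the other two. So only type $(0,1)$ contributes. There are at most three pairs, and three pairs cannot all be of type $(0,1)$, since three integers cannot pairwise differ by exactly $1$. So the expectation is at most $\frac23$.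

\emph{$k=4$.} Type $(1,2)$ coincides only for $3=1+2$, one of $12$ choices: probability $\frac1{12}$. Type $(1,3)$ coincides only for $3=0+1+2$: $\frac14$. Type $(2,2)$ coincides only for $0+3=1+2$: $\frac26=\frac13$. If $|X|\le3$, three pairs cannot all be of type $(2,2)$: for $X=\{x,y,z\}$ both $E_x\triangle E_y$ and $E_x\triangle E_z$ would be the whole block, whence $E_y=E_z$. So the expectation is at most $\frac13+\frac13+\frac14<1$. If $|X|=4$, the forest is one of nine: counted by component sizes there is one forest with sizes $1,1,1,1$, one with $2,1,1$, one with $2,2$, two with $3,1$, and four trees. For eight of them the table gives the sets $E_x$ of the nodes that have children (the other nodes have $E_x=\{x\}$) and the pairs that can coincide.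
\begin{center}\small
\begin{tabular}{l|l|l|l}
forest & sets & pairs and probabilities & sum\\ \hline
four isolated nodes & --- & none & $0$\\
$a,b,c\to r$ & $E_r=\{a,b,c,r\}$ & none & $0$\\
$c\to p;\ i;\ j$ & $E_p=\{c,p\}$ & $cp:\frac14$;\ \ $pi,pj:\frac1{12}$ each & $\frac5{12}$\\
$a\to b\to c;\ i$ & $E_b=\{a,b\}$, $E_c=\{b,c\}$ & $ab:\frac14$;\ \ $ac,bi,ci:\frac1{12}$ each & $\frac12$\\
$a,b\to p;\ i$ & $E_p=\{a,b,p\}$ & $pi:\frac14$ & $\frac14$\\
$a\to b\to c\to d$ & $E_b=\{a,b\}$, $E_c=\{b,c\}$, $E_d=\{c,d\}$ & $ab:\frac14$;\ \ $ac,ad:\frac1{12}$ each;\ \ $bd:\frac13$ & $\frac34$\\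
$a\to b\to c\leftarrow i$ & $E_b=\{a,b\}$, $E_c=\{b,i,c\}$ & $ab,ac:\frac14$ each;\ \ $bi,bc:\frac1{12}$ each & $\frac23$\\
$a,b\to p\to r$ & $E_p=\{a,b,p\}$, $E_r=\{p,r\}$ & $ar,br,pr:\frac1{12}$ each & $\frac14$
\end{tabular}
\end{center}
The ninth forest is $c\to p;\ c'\to p'$. The exponents $0,1,2,3$ on the edges $c,p,c',p'$ give the sums $0,1,2,5$ at $c,p,c',p'$.
\end{proof}

\subsection{The last vertex}
The vertex $v_n$ closes nowhere and needs separate care. Let $q$ be the largest prime at most $m$. For $5\le m\le15$ it is $5$, $7$, $11$ or $13$ according as $m\in\{5,6\}$, $\{7,\dots,10\}$, $\{11,12\}$, $\{13,14,15\}$; so $2q>m$ and the last class is $\{q\}$. It labels $e_m=v_{n-1}v_n$. Thus exactly $v_{n-1}$ and $v_n$ have products divisible by $q$. By the Block Lemma and the distinction of different blocks, $v_1,\dots,v_{n-1}$ have distinct products, and it remains to achieve $\Pi(v_{n-1})\ne\Pi(v_n)$. Since $v_{n-1}$ owns only $e_m$, the edge $e_{m-1}$ is owned by $v_{n-2}$ and contains exactly one of $v_{n-1},v_n$.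

\emph{$m\ne6,10$.} The last class but one is $\{q'\}$ with a prime $q'>m/2$: namely $q'=3$ for $m=5$, $5$ for $m=7,8,9$, $7$ for $m=11,12$, and $11$ for $m=13,14,15$. It labels $e_{m-1}$ and divides no other label, so $q'$ divides exactly one of $\Pi(v_{n-1}),\Pi(v_n)$.

\emph{$m\in\{6,10\}$.} The last two classes are $\{p,2p\}$ and $\{q\}$ with $(p,q)=(3,5)$ for $m=6$ (classes $\{1,2,4\},\{3,6\},\{5\}$) and $(p,q)=(5,7)$ for $m=10$ (classes $\{1,2,4,8\},\{3,6,9\},\{5,10\},\{7\}$). They occupy $e_{m-2},e_{m-1},e_m$. Let $b=v_{n-2}$, $e_{m-1}=by$ and $\{y,z\}=\{v_{n-1},v_n\}$.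
\begin{itemize}
\item If $z\notin e_{m-2}$, then $p$ divides $\Pi(y)$ but not $\Pi(z)$, and the Block Lemma finishes.
\item If $e_{m-2}=bz$, then $b$ is the only vertex closing in the block of $p$, so both ways of placing $p,2p$ are allowed there. Exchanging them changes the ratio $\Pi(y)/\Pi(z)$, so one of the two ways gives $\Pi(y)\ne\Pi(z)$.
\item Otherwise $e_{m-2}$ contains $z$ and is not owned by $b$, so it is owned by $a=v_{n-3}$ and $e_{m-2}=az$. Here we leave the block order and give the edges $az,zy,yb$ of this path the labels $p,2p,q$. All other edges have labels from earlier classes, which are prime to $pq$. So the exponents of $(p,q)$ in the products of $a,z,y,b$ are $(1,0),(2,0),(1,1),(0,1)$. All other vertices close in earlier blocks, so their products are distinct and prime to $pq$.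
\end{itemize}
This proves Proposition~\ref{prop:small}.\qed

\section{Moving large primes}\label{sec:repair}

From now on $m\ge16$. Stars have been treated in the introduction, so \emph{we also assume that $G$ is not a star}. Let $Q$ be the set of primes in $(m/2,m]$ and $h=|Q|$. Each $q\in Q$ divides exactly one label, namely $q$ itself.

\subsection{Sink systems}
In the example of $C_{13}$, three consecutive edges carried large primes. The middle edge was the one whose prime was to be moved, and the outer two guarded the four vertices. To remove $J$ coincidences we need $J$ movable edges. Moreover, we want a vertex of maximum degree inside the structure; the reason appears in Section~\ref{sec:L}, and nothing before depends on it. Fix a vertex $u$ of maximum degree $\Delta$; since $G$ is connected with $n\ge4$, we have $\Delta\ge2$.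

\begin{definition}
A \emph{sink system} is an edge set $F=W\sqcup C$ (the \emph{movable} edges $W$ and the \emph{guards} $C$) such that
\begin{itemize}
\item $F$ is connected and has at least three edges;
\item $|W|+2\le|F|\le2|W|+1$;
\item every vertex of $V(F)$ lies on an edge of $C$;
\item $u\in V(F)$ and $\deg_F(u)\le|W|+1$.
\end{itemize}
It is \emph{terminal} if all vertices outside $V(F)$ are leaves of $G$.
\end{definition}

\begin{lemma}\label{lem:sink}
For each $J\ge1$ there is a sink system with $|W|=J$ or a terminal sink system with $|W|<J$.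
\end{lemma}

\begin{proof}
Since $G$ is not a star, $u$ has a neighbor $u'$ that is not a leaf. Choose $w\in\Gamma(u)\setminus\{u'\}$ and $w'\in\Gamma(u')\setminus\{u\}$ (possibly $w=w'$), and put $W=\{uu'\}$, $C=\{uw,u'w'\}$. The three edges are distinct, $u$ lies on two of them, and all conditions hold with $|W|=1$, $|F|=3$. While $|W|<J$, extend as follows.
\begin{itemize}
\item[(i)] If an edge $g\notin F$ has both ends in $V(F)$, put $g$ into $W$.
\item[(ii)] Otherwise, if some $z\notin V(F)$ of degree at least $2$ is adjacent to some $y\in V(F)$, choose $z'\in\Gamma(z)\setminus\{y\}$, and put $yz$ into $W$ and $zz'$ into $C$.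
\end{itemize}
Each step adds one edge to $W$ and at most one to $C$, so the bounds on $|F|$ persist. It adds at most one to $\deg_F(u)$: in (ii), $z\ne u$, and $y,z'$ are not both $u$. New vertices lie on the guard $zz'$, and $F$ stays connected. If neither step applies, every outside vertex adjacent to $V(F)$ is a leaf. Then all outside vertices are leaves: on a path from an outside vertex to $V(F)$, the vertex just before the first vertex of $V(F)$ is a leaf, so it cannot be an inner vertex of the path and is its start.
\end{proof}

\subsection{Admissible labelings}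
Let $F$ be either empty or a sink system with $f:=|F|\le h$. If $F\neq\emptyset$, fix distinct primes of $Q$ on the edges of $F$; let $Q_F$ be the set of these primes, with $Q_F=\emptyset$ if $F=\emptyset$. There is one further danger. If $x$ is a leaf whose neighbor $y$ has degree $2$, and the other edge at $y$ has label $1$, then $\Pi(x)=\Pi(y)$, and this coincidence cannot be removed by moving labels other than $1$. So we fix the label $1$ in a harmless place: let $e_0$ be a pendant edge not in $F$ if there is one, and otherwise any edge not in $F$ (it exists, as $f\le h<m$). A labeling is \emph{admissible} if it has the fixed labels on $F$ and $\ell(e_0)=1$.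

\begin{lemma}\label{lem:degenerate}
Let $x\ne y$ be vertices, $A$ the set of edges at $x$ other than $xy$, and $B$ the set of edges at $y$ other than $xy$. Then $A,B$ are disjoint, and they are not both contained in $\{e_0\}$.
\end{lemma}

\begin{proof}
Disjointness is clear. Since $G$ is connected and $n\ge4$, $A$ and $B$ are not both empty. Suppose both are contained in $\{e_0\}$. Being disjoint, they are $\emptyset$ and $\{e_0\}$, say $A=\emptyset$ and $B=\{e_0\}$. As $x$ is not isolated, $x$ is a leaf with neighbor $y$, and the edges at $y$ are $xy$ and $e_0$. If $e_0$ were pendant, its end other than $y$ would be a leaf, and $G=P_3$. So $e_0$ is not pendant, and by its choice all pendant edges lie in $F$; in particular $xy\in F$, so $F\neq\emptyset$. But the only other edge meeting $xy$ is $e_0\notin F$, so $xy$ is a component of $F$, contradicting that $F$ is connected with at least three edges.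
\end{proof}

For an admissible labeling $\ell$ let $X(\ell)$ be the number of coinciding pairs of vertices outside $V(F)$. The next lemma removes these pairs one at a time, as in the example of $C_{13}$: each step exchanges the prime on a movable edge with a label that takes part in a coincidence. The point is that at most two of the at least three available labels can create a new coincidence.

\begin{lemma}[Repair Lemma]\label{lem:repair}
If $F=\emptyset$ and some admissible labeling has $X(\ell)=0$, or if $F\ne\emptyset$ and some admissible labeling has $X(\ell)\le|W|$, then $G$ is product anti-magic.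
\end{lemma}

\begin{proof}
For $F=\emptyset$ there is nothing to prove. Let $F\ne\emptyset$. We modify $\ell$ in steps. For the current labeling $\lambda$, let $K$ be the set of edges carrying labels from $Q_F$, and call the vertices on $K$ \emph{covered}. We maintain $C\subseteq K$ and $\lambda(e_0)=1$. Let $b(\lambda)$ be the number of all pairs $\{x,y\}$ coinciding under $\lambda$ (\emph{bad} pairs).

\emph{Shape of bad pairs.} Let $\{x,y\}$ be bad and let $x$ lie on an edge with label $q\in Q_F$. Then $q\mid\Pi_\lambda(y)$, and as $q$ divides only one label, the edge is $xy$. So a bad pair either consists of two uncovered vertices, or its two vertices form an isolated edge (a component) $xy$ of $K$. Initially $K=F$ has no isolated edge, so $b(\ell)=X(\ell)\le|W|$.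

\emph{Candidates.} Let $\{x,y\}$ be bad, let $g=vv'\in W\cap K$, and let $A,B$ be as in Lemma~\ref{lem:degenerate}. By the preceding paragraph no edge of $A\cup B$ is in $K$. The label products over $A$ and over $B$ are equal. Discard $e_0$, which has label $1$, if it occurs. If one side is now empty, so is the other, as all other labels are at least $2$; this contradicts Lemma~\ref{lem:degenerate}. Two single edges cannot balance, as their labels are distinct. So $A\cup B$ contains \emph{at least three} edges with labels at least $2$; call them candidates.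

\emph{The exchange.} For a candidate $e$ with label $t$, let $\lambda'$ arise from $\lambda$ by exchanging the labels of $e$ and $g$. Its set of edges with labels from $Q_F$ is $K'=(K\setminus\{g\})\cup\{e\}$. Since $g\in W$, we still have $C\subseteq K'$, so the ends of $g$, which lie in $V(F)$, are still covered. Let $\{x',y'\}$ be bad for $\lambda'$. By the shape of bad pairs, applied to $\lambda'$, there are four cases.
\begin{itemize}
\item[(1)] \emph{$x',y'$ are uncovered by $K'$.} Then they are on neither $e$ nor $g$, so their labels are unchanged and $\{x',y'\}$ was bad for $\lambda$. It is not $\{x,y\}$, since $e$ now covers $x$ or $y$.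
\item[(2)] \emph{$x'y'=e$ is isolated in $K'$.} Then $x',y'$ are not on $g$: the ends of $g$ lie on edges of $C\subseteq K'$, and $e\notin C$. So at $x'$ and $y'$ only the label of the common edge $e$ has changed, and $\{x',y'\}$ was bad. It is not $\{x,y\}$, since $e\ne xy$.
\item[(3)] \emph{$x'y'=c\ne e$ is isolated in both $K'$ and $K$.} Then $x',y'$ are on neither $e\in K'$ nor $g\in K$, so $\{x',y'\}$ was bad. It is not $\{x,y\}$, since $e$ meets $x$ or $y$.
\item[(4)] \emph{$x'y'=c\ne e$ is isolated in $K'$ but not in $K$.} Then $c\in K\setminus\{g\}$, and $c$ shares an end with $g$, the only edge of $K$ missing from $K'$; say $c=vw$. As $v$ lies on an edge of $C\subseteq K'$ and $c$ is isolated in $K'$, this edge is $c$, and $c$ is the only edge of $K\setminus\{g\}$ at $v$. So each end of $g$ admits at most one such $c$, \emph{independently of $e$}. Since $G$ is simple and $c\ne g$, the vertex $w$ is not on $g$; and $e$ meets neither $v$ nor $w$. Let $R_v$ be the $\lambda$-product over the edges at $v$ other than $c,g$, and $R_w$ the one over the edges at $w$ other than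 $c$. Then $\{v,w\}$ is bad for $\lambda'$ exactly when $tR_v=R_w$. For given $c$ this determines $t$.
\end{itemize}
So at most two values of $t$, hence at most two candidates, lead to case (4). Choose a candidate that does not. Then every bad pair of $\lambda'$ was bad for $\lambda$ and differs from $\{x,y\}$, so $b(\lambda')\le b(\lambda)-1$. The label $1$ has not moved. Each step lowers $|W\cap K|$, initially $|W|$, by at most one; so a movable edge $g$ is available for $|W|$ steps, and these suffice to reach $b=0$.
\end{proof}

\begin{proposition}[Criterion]\label{prop:criterion}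
\textup{(i)} If $F=\emptyset$ and $\mathbb E X<1$ for a uniformly random admissible labeling, then $G$ is product anti-magic.

\textup{(ii)} Let $J\ge1$ and $2J+1\le h$. Suppose that for every sink system $F$ with $|W|=J$, with some choice of the primes on $F$ and of $e_0$ as above, a uniformly random admissible labeling has $\mathbb E X<J+1$. Then $G$ is product anti-magic.
\end{proposition}

\begin{proof}
Part (i) follows from Lemma~\ref{lem:repair}. For (ii) take the sink system of Lemma~\ref{lem:sink}; it has $f\le2|W|+1\le2J+1\le h$. If $|W|=J$, some admissible labeling has $X\le J$ and Lemma~\ref{lem:repair} applies. If $F$ is terminal, all vertices outside $V(F)$ are leaves; their products are the labels of their pendant edges, which are distinct edges, as $G\neq K_2$. So $X(\ell)=0$ for every admissible $\ell$, and Lemma~\ref{lem:repair} applies again.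
\end{proof}

\section{When do two vertices coincide?}\label{sec:prob}

Let $F$ be empty or a sink system with $|W|=J\ge 1$ and $f\le 2J+1\le h$. Put
\[
E_0=E(G)\setminus(F\cup\{e_0\}),\qquad a=|E_0|=m-1-f,\qquad \Lambda=\{2,\dots,m\}\setminus Q_F .
\]
A random admissible labeling is a uniformly random bijection $E_0\to\Lambda$. In all applications $a\ge15$ and $a\ge m/2$; we assume this throughout (it is checked when $F$ is chosen).

\subsection{Counting multiplicative relations}
Probabilities of coincidence are governed by the number of solutions of a few equations. With $\varphi$ the Euler function, define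
\begin{itemize}
\item $D(x)=\#\{(t,t'):2\le t<t',\ tt'\le x\}=\sum_{t\ge2}\max(0,\lfloor x/t\rfloor-t)$ for real $x$, and $D=D(m)$;
\item $S=\#\{(z,\{r,r'\}):1\le r<r'\le m,\ z^2=rr'\}$;
\item $T=4S'$, where $S'$ counts those with $r\ge2$;
\item $N_1$, the number of ordered quadruples of distinct $s_i\in\{2,\dots,m\}$ with $s_1s_2=s_3s_4$;
\item $P(i)=\sum_{j\le i}\gcd(i,j)$ and $\mathcal G=\mathcal G(m)=\sum_{i,j\le m}\gcd(i,j)$.
\end{itemize}
Writing $r=gi^2$, $r'=gj^2$ with $\gcd(i,j)=1$, $i<j$, we get
\[
S=\sum_{j\ge2}\varphi(j)\Big\lfloor\frac m{j^2}\Big\rfloor,\qquad S'=S-(\lfloor\sqrt m\rfloor-1),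
\]
because $r=1$ forces $r'$ to be one of the $\lfloor\sqrt m\rfloor-1$ squares in $\{2,\dots,m\}$. From $\gcd(i,j)=\sum_{q\mid i,\,q\mid j}\varphi(q)$ we get $\mathcal G=\sum_{q\le m}\varphi(q)\lfloor m/q\rfloor^2$. Also $\mathcal G(m)=2\sum_{i\le m}P(i)-\frac{m(m+1)}2$, so
\begin{equation}\label{eq:Grec}
\mathcal G(m)-\mathcal G(m-1)=2P(m)-m,
\end{equation}
and $P(i)=\sum_{d\mid i}\varphi(d)\frac id$ is multiplicative with $P(p^k)=p^k+k(p^k-p^{k-1})=(k+1)p^k-kp^{k-1}$.

For a set $L$ of positive integers, call $(s,s',t,t')\in L^4$ a \emph{ratio quadruple} of $L$ if $s/s'=t/t'\ne1$.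

\begin{lemma}\label{lem:count}
\textup{(a)} A set $L\subseteq\{2,\dots,m\}$ has exactly $|L|(|L|-1)$ ratio quadruples with two distinct entries, at most $T$ with exactly three, and at most $N_1$ with four.

\textup{(b)} We have
\begin{equation}\label{eq:identity}
N_1=2(\mathcal G-m^2)-m(m-1)-4S-8D .
\end{equation}
\end{lemma}

\begin{proof}
In a ratio quadruple $s\ne s'$ and $t\ne t'$, and $s=t$ if and only if $s'=t'$. If $s=t$ we have two distinct entries, and there are $|L|(|L|-1)$ such quadruples. Suppose $s\ne t$, $s'\ne t'$. Then $s=t'$ and $s'=t$ cannot both hold, since that would give $s^2=s'^2$. If $s=t'$, then $s^2=s't$; if $s'=t$, then $s'^2=st'$. For $L=[m]$ each of these two cases has $2S$ solutions, and for $L=\{2,\dots,m\}$ each has $2S'$; so there are $4S$, respectively $4S'=T$, quadruples with exactly three distinct entries. Otherwise all four entries are distinct and $(s,t',s',t)$ is a solution of $s_1s_2=s_3s_4$; for $L=\{2,\dots,m\}$ there are $N_1$ of these. Passing to subsets gives (a).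

For $L=[m]$, a solution in distinct entries that contains $1$ contains it once, in one of four positions, and the rest is of the form $1\cdot s=tt'$ with $2\le t,t'$, $t\ne t'$, $tt'\le m$. This gives $4\cdot2D=8D$ solutions. Finally, the total number of ratio quadruples of $[m]$ is $2\sum_{q\ge2}\varphi(q)\lfloor m/q\rfloor^2=2(\mathcal G-m^2)$: a reduced fraction $i/j\ne1$ with $\max(i,j)=q$ is the ratio of $\lfloor m/q\rfloor$ pairs, and there are $2\varphi(q)$ such fractions. This gives (b).
\end{proof}

\subsection{The probability bounds}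
Let $x,y\notin V(F)$ be distinct. Let $A_0,B_0$ be the sets of edges of $E_0$ at $x$, respectively $y$, other than $xy$, and let
\[
\alpha=|A_0|,\quad\beta=|B_0|,\quad\gamma=\alpha+\beta\le a .
\]
Edges at $x$ or $y$ outside $E_0$ can only be $e_0$, with label $1$. So $\Pi(x)=\Pi(y)$ exactly when the label products over the disjoint sets $A_0,B_0$ agree. By Lemma~\ref{lem:degenerate}, $A_0$ and $B_0$ are not both empty. Let $p_{xy}$ be the probability that $\Pi(x)=\Pi(y)$.

If $\alpha$ and $\beta$ are large we reveal all labels but four. The remaining equation has the form $s_1s_2=rs_3s_4$ with an arbitrary constant $r$; Cauchy--Schwarz reduces it to the case $r=1$, at the price of counting degenerate solutions as well.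

\begin{lemma}\label{lem:prob}
\begin{itemize}
\item[\textup{(a)}] $p_{xy}=0$ if $\min(\alpha,\beta)=0$ or $\alpha=\beta=1$.
\item[\textup{(b)}] If $\{\alpha,\beta\}=\{1,k+2\}$ with $k\ge0$, then $p_{xy}\le\dfrac{2D}{(a)_3}$.
\item[\textup{(c)}] If $\alpha=\beta=2$, then $p_{xy}\le\dfrac{N_1}{(a)_4}$.
\item[\textup{(d)}] If $\alpha,\beta\ge2$ and $\gamma\ge5$, then
\[
p_{xy}\le\frac{N_1}{(a)_4}+\frac{T}{(a)_3(a-\gamma+1)}+\frac1{(a-\gamma+2)(a-\gamma+1)} .
\]
\item[\textup{(e)}] If moreover $\Lambda$ contains at least two primes of $Q$, then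
$\displaystyle p_{xy}\le\frac{N_1+T}{(a)_4}+\frac1{a(a-1)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The labels in $\Lambda$ are distinct and at least $2$. (c) The four edges of $A_0\cup B_0$ can be labeled in $(a)_4$ ways, at most $N_1$ of which give equal products.

(b) Reveal $k$ labels of the larger side; their product $r$ is at least $2\cdot3\cdots(k+1)=(k+1)!$. A coincidence means $s=rtt'$ for the other three labels, with $t\ne t'$ and $rtt'\le m$. There are at most $2D(m/r)\le2D(m/(k+1)!)$ possibilities for $(t,t')$, and they determine $s$. So $p_{xy}\le2D(m/(k+1)!)/(a-k)_3$, which is the claim for $k=0$. For every integer $r\ge1$,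
\[
\Big\lfloor\frac mt\Big\rfloor-t\ \ge\ r\Big\lfloor\frac m{rt}\Big\rfloor-t\ \ge\ r\Big(\Big\lfloor\frac m{rt}\Big\rfloor-t\Big),
\]
hence $D(m/r)\le D(m)/r$. Let $k\ge1$. If $D(m/(k+1)!)=0$, then $p_{xy}=0$. Otherwise $m/(k+1)!\ge2\cdot3$, so $a\ge m/2\ge3(k+1)!\ge k+5$, and
\[
\frac{(a)_3}{(a-k)_3}=\prod_{j=0}^{k-1}\frac{a-j}{a-j-3}\le2^k\le(k+1)!,
\]
because $a-j\ge6$ in each factor. Therefore $p_{xy}\le\frac{2D}{(k+1)!\,(a-k)_3}\le\frac{2D}{(a)_3}$.

(d), (e) Let $\Lambda'=\Lambda$ for (d) and $\Lambda'=\Lambda\setminus Q$ for (e), and $M=|\Lambda'|$. A prime in $Q$ divides only one label, so in a coincidence no label on $A_0\cup B_0$ is in $Q$. So in both cases all labels on $A_0\cup B_0$ lie in $\Lambda'$, and $p_{xy}=0$ if $M<\gamma$. Let $M\ge\gamma$. Fix two edges in $A_0$ and two in $B_0$. Reveal the labels, in $\Lambda'$, on the other $k=\gamma-4$ edges, and let $R$ be the set of the remaining $M-k$ labels of $\Lambda'$. We have to count the distinct $s_1,s_2,s_3,s_4\in R$ with $s_1s_2=rs_3s_4$, where $r$ is fixed. Let $\mu_R(z)=\#\{(s,s')\in R^2:s/s'=z\}$. Writing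 $z=s_1/s_3$ and $r/z=s_4^{-1}s_2\cdot r^{\,0}\cdot\frac{r\,s_3s_4}{s_1s_2}=s_2^{\phantom{1}}/s_4$ would only rename the equation; in short,
\[
z=\frac{s_1}{s_3}\ne1\qquad\text{and}\qquad \frac{s_4}{s_2}=\frac{s_1}{rs_3}=\frac zr,\quad\text{that is,}\quad \frac{s_2}{s_4}=\frac rz\ne1 .
\]
So the number of solutions is at most
\[
\sum_{z\ne1,\ r/z\ne1}\mu_R(z)\,\mu_R(r/z)\ \le\ \sum_{z\ne1}\mu_R(z)^2
\]
by Cauchy--Schwarz. The right side is the number of ratio quadruples of $R$. Now sum over the revealed $k$-tuples. By Lemma~\ref{lem:count}, $\Lambda'$ has $M(M-1)$ ratio quadruples with two distinct entries, at most $T$ with three and at most $N_1$ with four; and a fixed set of $j$ labels lies in $R$ for $(M-j)_k$ of the $k$-tuples. As $A_0\cup B_0$ can be labeled in $(a)_{k+4}$ ways,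
\[
p_{xy}\le\frac{(M)_{k+2}+T\,(M-3)_k+N_1\,(M-4)_k}{(a)_{k+4}} .
\]
For $M=a$ this is (d), since $(a)_{k+4}=(a)_{k+2}(a-\gamma+2)(a-\gamma+1)=(a)_3(a-3)_k(a-\gamma+1)=(a)_4(a-4)_k$. In (e) we have $M\le a-2$ and use $(M)_{k+2}\le(a-2)_{k+2}$ and $(M-4)_k\le(M-3)_k\le(a-4)_k$.
\end{proof}

\subsection{Bookkeeping by degrees}
For $x\notin V(F)$ let $d_x$ be the number of edges of $E_0$ at $x$. Let $n_1,n_2,n_3$ be the numbers of $x\notin V(F)$ with $d_x=1$, $d_x=2$, $d_x\ge3$, and put $s=n_2+n_3$. Then
\begin{equation}\label{eq:counts}
\sum_{x\notin V(F)}d_x\le2a,\qquad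
n_1+s\le\begin{cases}a+1,&F\ne\emptyset,\\ a+2,&F=\emptyset.\end{cases}
\end{equation}
Indeed, contract the connected graph $F$ to a vertex: the result is connected with $n-|V(F)|+1$ vertices and $m-f$ edges (loops allowed), so $n-|V(F)|\le m-f=a+1$. For $F=\emptyset$, $n\le m+1=a+2$.

If $xy\in E_0$, then $\alpha=d_x-1$ and $\beta=d_y-1$; otherwise $\alpha=d_x$ and $\beta=d_y$. Lemma~\ref{lem:prob} and the fact that $\alpha,\beta$ are not both $0$ therefore give
\begin{equation}\label{eq:lowdeg}
p_{xy}\begin{cases}=0&\text{if }\min(d_x,d_y)=0\text{ or }d_x=d_y=1,\\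
\le 2D/(a)_3&\text{if }d_x=1,\ d_y\ge2,\\
\le N_1/(a)_4&\text{if }d_x=d_y=2.\end{cases}
\end{equation}
The remaining pairs have $d_x,d_y\ge2$ and $\max(d_x,d_y)\ge3$. For them $\alpha,\beta\ge1$ and $\max(\alpha,\beta)\ge2$, so one of the cases (b), (c), (d) of Lemma~\ref{lem:prob} applies.

\section{Sixteen to twenty edges: no repair needed}\label{sec:16}

Let $16\le m\le20$ and $F=\emptyset$. Then $a=m-1\ge15$, $a\ge m/2$, and $\Lambda=\{2,\dots,m\}$ contains $11,13\in Q$, so Lemma~\ref{lem:prob}(e) is available. Put
\[
c_1=2D(a-3),\quad c_2=N_1,\quad \delta=T+(a-2)(a-3),\quad c_3=c_2+\delta .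
\]
By \eqref{eq:lowdeg}, pairs with $d_x=1,d_y\ge2$ have $(a)_4p_{xy}\le c_1$ and pairs with $d_x=d_y=2$ have $(a)_4p_{xy}\le c_2$. The remaining pairs have $(a)_4p_{xy}\le\max(c_1,c_2,c_3)=c_3$ by Lemma~\ref{lem:prob}(b), (c), (e), because $c_1\le c_3$ by the table below. As $n_2n_3+\binom{n_3}2\le sn_3$,
\[
(a)_4\,\mathbb EX\ \le\ c_1n_1s+c_2\binom{s}{2}+\delta\Big(n_2n_3+\binom{n_3}2\Big)\ \le\ c_1n_1s+\frac{c_2}2s^2-\frac{c_2}2s+\delta sn_3 .
\]
By \eqref{eq:counts}, $n_1\le a+2-s$, and $n_1\le2a-2n_2-3n_3=2a-2s-n_3$. The table shows $0\le\delta\le c_1$, so we may use the second bound with weight $\delta$, chosen to cancel $\delta sn_3$, and the first with weight $c_1-\delta$: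
\[
c_1n_1s\le(c_1-\delta)s(a+2-s)+\delta s(2a-2s-n_3) .
\]
Hence
\[
(a)_4\,\mathbb EX\le\xi s-\eta s^2\le\frac{\xi^2}{4\eta},\qquad
\xi=c_1(a+2)+\delta(a-2)-\frac{c_2}2,\quad \eta=c_1+\delta-\frac{c_2}2>0 .
\]
The values $P(1),\dots,P(20)$ are $1,3,5,8,9,15,13,20,21,27,21,40,25,39,45,48,33,63,37,72$, which gives $\mathcal G$; then $N_1$ follows from \eqref{eq:identity}.
\begin{center}\small
\begin{tabular}{r|rrrrrrrrrr|r}
$m$ & $\mathcal G$ & $S$ & $T$ & $D$ & $N_1$ & $c_1$ & $\delta$ & $\xi$ & $\eta$ & $\xi^2/(4\eta)<$ & $(a)_4$\\ \hline
16&544&8&20&8&240&192&176&5432&248&29745&32760\\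
17&593&8&20&8&240&208&202&6452&290&35887&43680\\
18&701&10&28&10&328&280&238&8726&354&53774&57120\\
19&756&10&28&10&328&300&268&10124&404&63426&73440\\
20&880&11&32&12&440&384&304&13012&468&90445&93024
\end{tabular}
\end{center}
So $\mathbb EX<1$, and $G$ is product anti-magic by Proposition~\ref{prop:criterion}(i).

\section{The general estimate}\label{sec:general}

Now $m\ge21$, and $F\ne\emptyset$ is a sink system with $|W|=J\ge1$ and $2J+1\le h$. Spare large primes may no longer be available, so we use Lemma~\ref{lem:prob}(d). Its last two terms are of the right size unless $\gamma$ is close to $a$; if $A_0\cup B_0$ were all of $E_0$, that is, $\gamma=a$, the last term would be $\frac12$. What helps is that vertices with many edges are few. Put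
\[
\kappa(\gamma)=\frac{(a-2)(a-3)}{(a-\gamma+2)(a-\gamma+1)} .
\]

\medskip\noindent
\textbf{Condition (L).} \emph{For all distinct $x,y\notin V(F)$ with $\alpha,\beta\ge2$ and $\gamma\ge5$: \ $\kappa(\gamma)\le\frac14d_xd_y$.}

\medskip
This lets the loss for a pair factorize into contributions $\frac{d_x}2$ and $\frac{d_y}2$, whose sums are controlled by \eqref{eq:counts}.

\begin{lemma}\label{lem:general}
Assume \textup{(L)}. Let $N\ge\max(N_1,2D(a-3))$, $Z\ge T+a(a-1)$ and $3Z\le2N$. Then
\[
\mathbb EX\le\frac{(a+1)^2}{2(a)_4}\Big[N+\frac{9Z^2}{4(N+3Z)}\Big].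
\]
\end{lemma}

\begin{proof}
\emph{Reduction to an optimization.} For $\gamma\ge4$ we have $\frac{a-3}{a-\gamma+1}\le\kappa(\gamma)$. So by Lemma~\ref{lem:prob}(d) and (L), for $\alpha,\beta\ge2$, $\gamma\ge5$,
\[
(a)_4\,p_{xy}\le N_1+T\,\frac{a-3}{a-\gamma+1}+a(a-1)\kappa(\gamma)\le N_1+\big(T+a(a-1)\big)\kappa(\gamma)\le N+Z\,\frac{d_xd_y}4 .
\]
Cases (b), (c) of Lemma~\ref{lem:prob} give $(a)_4p_{xy}\le N$. So $(a)_4p_{xy}\le N+Z\frac{d_xd_y}4$ holds for all pairs with $d_x,d_y\ge2$ and $\max(d_x,d_y)\ge3$. By \eqref{eq:lowdeg}, $(a)_4p_{xy}\le N$ for pairs with $d_x=1$, $d_y\ge2$ or $d_x=d_y=2$.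

Let $U=\sum_{d_x\ge3}\frac{d_x}2\ge\frac32n_3$ and $V=n_2+U$. The sum of $\frac{d_x}2\cdot\frac{d_y}2$ over the pairs with both degrees at least $2$ and one at least $3$ is at most $n_2U+\frac12U^2=\frac12(V^2-n_2^2)$. With $\theta=Z/N\le\frac23$ we obtain
\[
\mathbb EX\le\frac N{2(a)_4}\Psi,\qquad \Psi=2n_1s+s^2+\theta(V^2-n_2^2).
\]
Put $B=a+1$. By \eqref{eq:counts}, $n_1\le B-s$, and $n_1+2V\le2a$, that is, $n_1\le2(a-V)$. Write $V=s+\varepsilon$. Then $\varepsilon=U-n_3\ge\frac13U\ge 0$, so $n_2=V-U\ge V-3\varepsilon=3s-2V$. Let $\mu=\frac32\theta\in[0,1]$. We claim that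
\[
\Psi\le B^2\,\frac{(1+\mu)^2}{1+2\mu} .
\]

\emph{Case $3s\ge2V$.} Here $n_2\ge3s-2V\ge0$, so
\[
V^2-n_2^2\le V^2-(3s-2V)^2=3(V-s)(3s-V)=3\varepsilon(2s-\varepsilon)\le6\varepsilon s .
\]
We combine the two bounds for $n_1$ with weights chosen so that $\varepsilon$ disappears: $n_1\le(1-\mu)(B-s)+2\mu(a-s-\varepsilon)$. As $6\theta=4\mu$, the terms with $\varepsilon s$ cancel, and
\[
\Psi\le2s\big[(1-\mu)B+2\mu a\big]-(1+2\mu)s^2\le\frac{\big((1-\mu)B+2\mu a\big)^2}{1+2\mu}\le B^2\frac{(1+\mu)^2}{1+2\mu}.
\]

\emph{Case $3s<2V$.} Here $V\le a$ because $n_1\ge0$, so $4(a-V)s+s^2$ is increasing in $s\ge0$. With $s<\frac23V$,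
\[
\Psi\le4(a-V)s+s^2+\theta V^2\le\frac83aV-\Big(\frac{20}9-\theta\Big)V^2\le\frac{16a^2}{20-9\theta}=\frac{8a^2}{10-3\mu}.
\]
This is at most $a^2\frac{(1+\mu)^2}{1+2\mu}$, because $(10-3\mu)(1+\mu)^2-8(1+2\mu)=2+\mu+4\mu^2-3\mu^3\ge0$ on $[0,1]$. The claim is proved.

Finally $N\frac{(1+\mu)^2}{1+2\mu}=N\big(1+\frac{\mu^2}{1+2\mu}\big)=N+\frac{9Z^2}{4(N+3Z)}$, since $\mu=\frac{3Z}{2N}$.
\end{proof}

\section{Why Condition (L) holds}\label{sec:L}

It is here that we use that the sink system contains a vertex $u$ of maximum degree. If $x$ and $y$ have many edges, then so does $u$, and most edges at $u$ avoid $x$ and $y$; hence $x$ and $y$ cannot use up $E_0$.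

\begin{lemma}\label{lem:L}
Condition \textup{(L)} holds in each of the following cases:
\begin{itemize}
\item[\textup{(i)}] $J=1$ and $a\ge17$;
\item[\textup{(ii)}] $J=2$ and $a\ge35$;
\item[\textup{(iii)}] $m\ge149$ and $J=\lfloor\ln m\rfloor$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $x,y\notin V(F)$ be distinct, with $\alpha,\beta\ge2$ and $\gamma\ge5$. We have $\alpha,\beta\le\Delta$, so $\gamma\le2\Delta$. Of the $\Delta$ edges at $u\ne x,y$, at most $J+1$ are in $F$, at most one is $e_0$, and at most two go to $x$ or $y$. So at least $\Delta-J-4$ edges of $E_0$ at $u$ meet neither $x$ nor $y$, and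
\begin{equation}\label{eq:gamma}
\gamma\le a-\Delta+J+4,\qquad\text{hence}\qquad\gamma\le\tfrac23(a+J+4).
\end{equation}
Since $\alpha,\beta\ge2$, we have $d_xd_y\ge\alpha\beta\ge2(\gamma-2)$. So it suffices that
\begin{equation}\label{eq:suff}
\kappa(\gamma)\le\frac{\gamma-2}2 .
\end{equation}
For $\gamma<a+1$ the function $\kappa$ is convex, being a positive constant times a product of two positive increasing convex functions. Thus \eqref{eq:suff} holds on an interval if it holds at its ends. At $\gamma=5$ it reads $\frac{a-2}{a-4}\le\frac32$, true for $a\ge8$.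

\emph{(i).} At $\gamma=\frac{2a}3$, \eqref{eq:suff} reads $\frac{9(a-2)(a-3)}{(a+6)(a+3)}\le\frac{a-3}3$, which is equivalent to $(a-6)(a-12)\ge0$. So the inequality of (L) holds for the pairs with $5\le\gamma\le\frac{2a}3$.

Let $\gamma>\frac{2a}3$ and put $j=a-\gamma<\frac a3$. By \eqref{eq:gamma}, $\Delta\le j+5$. So $\alpha,\beta\le j+5$ have sum $a-j$; hence $j\ge\frac{a-10}3$ and $\alpha\beta\ge(j+5)(a-2j-5)$. It suffices that
\begin{equation}\label{eq:four}
4(a-2)(a-3)\le(j+1)(j+2)(j+5)(a-2j-5).
\end{equation}
For $a=17$ the left side is $840$ and the right side is $960,1080,840$ for $j=3,4,5$. For $a=18$ the left side is $960$ and the right side is $1120,1350,1260$ for $j=3,4,5$. For $a=19$ the left side is $1088$ and the right side is $1280,1620,1680,1232$ for $j=3,4,5,6$. These are all integers $j\in[\frac{a-10}3,\frac a3)$.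

For $a\ge20$ the right side is a product of positive linear functions of $j$ on $[\frac{a-10}3,\frac a3]$. It is therefore log-concave, so its minimum is at an end. At the ends \eqref{eq:four} becomes
\[
324(a-2)(a-3)\le(a-7)(a-4)(a+5)^2,\qquad 324(a-2)(a-3)\le(a+3)(a+6)(a^2-225).
\]
For the first, $\frac{a-7}{a-3}\cdot\frac{a-4}{a-2}(a+5)^2$ is increasing, and at $a=20$ it is $\frac{208\cdot625}{306}>324$. For the second, $\frac{(a+3)(a+6)}{(a-2)(a-3)}(a^2-225)$ exceeds $341,409,477,545$ for $a=20,21,22,23$, and for $a\ge24$ the fraction exceeds $1$ and $a^2-225\ge351$.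

\emph{(ii), (iii).} By \eqref{eq:gamma} it suffices to check \eqref{eq:suff} at $\gamma=\frac23(a+J+4)$, which is less than $a+1$ if $a>2J+5$. There it reads
\[
27(a-2)(a-3)\le(a+J+1)(a-2J-2)(a-2J-5).
\]
For $J=2$ and $a=35$ this is $28512\le28652$, and $(a+3)\frac{a-6}{a-2}\cdot\frac{a-9}{a-3}$ is increasing in $a$. This proves (ii). In (iii) we have $a=m-1-f\ge m-2J-2$. Since $\frac{\ln m}m$ is decreasing and less than $0.0337<\frac1{29}$ at $m=149$,
\begin{equation}\label{eq:log}
J\le\ln m\le\frac m{29}\qquad(m\ge149).
\end{equation}
So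
\[
a-2J-2>a-2J-5\ge m-4J-7\ge m\Big(1-\frac4{29}-\frac7{149}\Big)\ge0.815m\ge0.815a .
\]
In particular $a\ge0.815m>100$ and $a>2J+5$, and the right side is at least $0.664a^3\ge27a^2$.
\end{proof}

\section{Twenty-one to forty edges: one repair}\label{sec:21}

Let $21\le m\le40$ and $J=1$, so $f=3$ and $a=m-4\ge17$, $a\ge m/2$. We have $h\ge3$: the primes $13,17,19$ lie in $(m/2,m]$ for $21\le m\le25$, the primes $17,19,23$ for $23\le m\le33$, and $23,29,31$ for $31\le m\le45$. Condition (L) holds by Lemma~\ref{lem:L}(i). We apply Lemma~\ref{lem:general} with $N=N_1$ and $Z=T+a(a-1)$. Put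
\[
V_1=N+\frac{9Z^2}{4(N+3Z)},\qquad V_2=\frac{4(a)_4}{(a+1)^2};
\]
the bound of the lemma is $2V_1/V_2$. The values $P(21),\dots,P(40)$ are $65$, $63$, $45$, $100$, $65$, $75$, $81$, $104$, $57$, $135$, $61$, $112$, $105$, $99$, $117$, $168$, $73$, $111$, $125$, $180$; with $\mathcal G(20)=880$ and \eqref{eq:Grec} they give $\mathcal G$, and \eqref{eq:identity} gives $N$.
\begin{center}\small
\begin{tabular}{r|rrrrrrr|rr}
$m$ & $\mathcal G$ & $S$ & $T$ & $D$ & $N$ & $2D(a-3)$ & $Z$ & $V_1<$ & $V_2>$\\ \hline
21&989&11&32&13&528&364&304&673&705\\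
22&1093&11&32&14&600&420&338&760&813\\
23&1160&11&32&14&600&448&374&783&930\\
24&1336&12&36&17&784&578&416&976&1054\\
25&1441&16&48&17&832&612&468&1053&1187\\
26&1565&16&48&18&920&684&510&1159&1327\\
27&1700&18&56&19&1016&760&562&1280&1475\\
28&1880&19&60&21&1192&882&612&1471&1632\\
29&1965&19&60&21&1192&924&660&1501&1796\\
30&2205&19&60&24&1472&1104&710&1787&1968\\
31&2296&19&60&24&1472&1152&762&1820&2148\\
32&2488&22&72&26&1640&1300&828&2015&2337\\
33&2665&22&72&27&1792&1404&884&2188&2533\\
34&2829&22&72&28&1912&1512&942&2334&2737\\
35&3028&22&72&29&2096&1624&1002&2539&2949\\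
36&3328&27&88&32&2440&1856&1080&2903&3169\\
37&3437&27&88&32&2440&1920&1144&2942&3398\\
38&3621&27&88&33&2576&2046&1210&3107&3634\\
39&3832&27&88&34&2760&2176&1278&3318&3878\\
40&4152&28&92&37&3136&2442&1352&3708&4130
\end{tabular}
\end{center}
In each row $2D(a-3)\le N$, $3Z\le2N$ and $V_1<V_2$. So $\mathbb EX<2=J+1$, and Proposition~\ref{prop:criterion}(ii) applies.

\section{Forty-one edges or more}\label{sec:large}

\subsection{Bounds for $N_1$ and $D$}
We need an upper bound for $\mathcal G$ with a good constant. Keeping only the primes $2$ and $3$ in $\varphi(q)/q=\prod_{p\mid q}(1-\frac1p)$ already gives a sufficient bound for the coefficient of $\ln m$, and a few explicit terms improve the constant.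

\begin{lemma}\label{lem:phi}
For $m\ge41$,
\[
\sum_{q\le m}\frac{\varphi(q)}{q^2}\le\sigma_m:=\tfrac23\ln m+0.55 .
\]
\end{lemma}

\begin{proof}
Let $\psi(q)$ be the product of $1-\frac1p$ over those $p\in\{2,3\}$ that divide $q$; so $\psi(q)\ge\varphi(q)/q$. Expanding the product, $\psi(q)$ is $1$ plus the sum of $-\frac12$ if $2\mid q$, $-\frac13$ if $3\mid q$ and $\frac16$ if $6\mid q$. With $H(x)=\sum_{k\le x}\frac1k$ we get
\[
\sum_{q\le m}\frac{\psi(q)}q=H(m)-\tfrac14H\big(\tfrac m2\big)-\tfrac19H\big(\tfrac m3\big)+\tfrac1{36}H\big(\tfrac m6\big).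
\]
Recall that for integers $y\ge1$, with Euler's constant $\gamma_E=0.57721\ldots$,
\[
\ln y+\gamma_E+\frac1{2y}-\frac1{12y^2}\le H(y)\le\ln y+\gamma_E+\frac1{2y}.
\]
For real $x\ge1$ this implies $H(x)\ge\ln x+\gamma_E-\frac1{2x}-\frac1{12x^2}$: with $y=\lfloor x\rfloor+1>x$ we have $H(x)=H(y)-\frac1y\ge\ln y+\gamma_E-\frac1{2y}-\frac1{12y^2}$, and $\ln x-\frac1{2x}-\frac1{12x^2}$ is increasing. Further, $H(\frac m6)\le\ln\frac m6+\gamma_E+\frac3{m-5}$, since $\lfloor\frac m6\rfloor\ge\frac{m-5}6$.

The coefficient of $\ln m$ is $1-\frac14-\frac19+\frac1{36}=\frac23$. The constant is $\frac23\gamma_E+\frac14\ln2+\frac19\ln3-\frac1{36}\ln6<0.6304$. The error terms are at most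
\[
\frac1{2m}+\frac14\Big(\frac1m+\frac1{3m^2}\Big)+\frac19\Big(\frac3{2m}+\frac3{4m^2}\Big)+\frac1{36}\cdot\frac3{m-5},
\]
which decreases and is less than $0.025$ at $m=41$. So $\sum_{q\le m}\psi(q)/q\le\frac23\ln m+0.6554$.

All terms $\frac1q\big(\psi(q)-\frac{\varphi(q)}q\big)$ are nonnegative. For $q=5,7,10,11,13,14,15,17,19,20$ they are
\[
\tfrac1{25},\ \tfrac1{49},\ \tfrac1{100},\ \tfrac1{121},\ \tfrac1{169},\ \tfrac1{196},\ \tfrac2{225},\ \tfrac1{289},\ \tfrac1{361},\ \tfrac1{200},
\]
with sum greater than $0.1097$. Since $0.6554-0.1097<0.55$, the lemma follows.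
\end{proof}

Hence, for $m\ge41$, $\mathcal G\le\sum_{q\le m}\varphi(q)\frac{m^2}{q^2}\le\sigma_mm^2$, and by \eqref{eq:identity}
\begin{equation}\label{eq:N1}
N_1\le(2\sigma_m-3)m^2+m-8D=\big(\tfrac43\ln m-1.9\big)m^2+m-8D .
\end{equation}
With $r=\lfloor\sqrt m\rfloor$ we have $D=\sum_{t=2}^r(\lfloor m/t\rfloor-t)\le m\ln r-\frac{r(r+1)}2+1$, and $r(r+1)\ge(\sqrt m-1)\sqrt m$. So
\begin{equation}\label{eq:D}
2D\le m\ln m-m+\sqrt m+2 .
\end{equation}

\subsection{Forty-one to 148 edges: two repairs}
Let $41\le m\le148$ and $J=2$. We have $h\ge5$, as the following primes lie in $(m/2,m]$: $23,29,31,37,41$ for $41\le m\le45$; $29,31,37,41,43$ for $43\le m\le57$; $37,41,43,47,53$ for $53\le m\le73$; $47,53,59,61,67$ for $67\le m\le93$; $59,61,67,71,73$ for $73\le m\le117$; $79,83,89,97,101$ for $101\le m\le157$. Here $f\in\{4,5\}$, so $a\in\{m-6,m-5\}$; thus $a\ge35$, $a\ge m/2$, and (L) holds by Lemma~\ref{lem:L}(ii). We choose $N$ and $Z$ in Lemma~\ref{lem:general}.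

\emph{$N$.} In this range the term $-8D$ of \eqref{eq:N1} is worth keeping. The terms $t=2,3,4$ give
\[
D\ge\Big(\frac{m-1}2-2\Big)+\Big(\frac{m-2}3-3\Big)+\Big(\frac{m-3}4-4\Big)=\frac{13m-131}{12},
\]
so $m-8D\le m-\frac{26m-262}3\le-7m+96$ and we may take
\[
N=m^2\big(\tfrac43\ln m-1.9\big)-7m+96\ \ge\ N_1 .
\]
To see that $2D(a-3)\le N$, use \eqref{eq:D} and $a-3\le m-8$:
\[
2D(a-3)\le m^2(\ln m-1)+m(\sqrt m+10-8\ln m)\le m^2(\ln m-1),
\]
as $\sqrt m+10<23<8\ln41$; and $N-m^2(\ln m-1)=m^2(\frac13\ln m-0.9)-7m+96\ge0.33m^2-7m+96>0$.

\emph{$Z$.} We have $S\le m\sum_{j=2}^{12}\frac{\varphi(j)}{j^2}\le1.23m$. So $T+a(a-1)\le4.92m+(m-5)(m-6)\le m^2$, and we take $Z=m^2$.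

\emph{The estimate.} Put
\[
x(m)=\frac N{m^2}=\tfrac43\ln m-1.9-\frac7m+\frac{96}{m^2}.
\]
For $m\ge41$ it is increasing, its derivative being $\frac4{3m}+\frac7{m^2}-\frac{192}{m^3}>0$, and $x(41)\ge2.9$. So $3Z\le2N$. The quantity $\frac{(a+1)^2}{(a)_4}=\frac{a+1}a\cdot\frac{a+1}{a-1}\cdot\frac1{(a-2)(a-3)}$ decreases in $a\ge m-6$. So Lemma~\ref{lem:general} gives $\mathbb EX\le\varrho(m)\,y(m)$ with
\[
\varrho(m)=\frac{m^2(m-5)^2}{2(m-6)(m-7)(m-8)(m-9)},\qquad y(m)=x(m)+\frac{2.25}{x(m)+3}.
\]
Here $\varrho$ is half the product of the decreasing functions $\frac m{m-8},\frac m{m-9},\frac{m-5}{m-6},\frac{m-5}{m-7}$, so it decreases. And $y$ increases, since its derivative with respect to $x$ is $1-\frac{2.25}{(x+3)^2}>0$. So $\mathbb EX\le\varrho(m_1)y(m_2)$ for $m_1\le m\le m_2$: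
\begin{center}\small
\begin{tabular}{l|ccc}
$[m_1,m_2]$ & $\varrho(m_1)\le$ & $y(m_2)\le$ & product $<$\\ \hline
$[41,44]$&0.8669&3.41&2.96\\
$[45,52]$&0.8207&3.63&2.98\\
$[53,64]$&0.7560&3.91&2.96\\
$[65,80]$&0.6963&4.20&2.93\\
$[81,105]$&0.6497&4.56&2.97\\
$[106,128]$&0.6090&4.83&2.95\\
$[129,148]$&0.5872&5.02&2.95
\end{tabular}
\end{center}
Hence $\mathbb EX<3=J+1$, and Proposition~\ref{prop:criterion}(ii) applies.

\subsection{At least 149 edges: $\lfloor\ln m\rfloor$ repairs}
Let $m\ge149$ and $J=\lfloor\ln m\rfloor\ge5$. For large $m$ the main term $\frac N{2a^2}$ of Lemma~\ref{lem:general} is about $\frac23\ln m$, so this number of repairs leaves room to spare.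

\emph{There are enough primes.} Rosser and Schoenfeld \cite{RS} proved that $\pi(2x)-\pi(x)>\frac{3x}{5\ln x}$ for real $x\ge20.5$, where $\pi$ counts primes. With $x=m/2$ this gives $h>\frac{3m}{10\ln(m/2)}$, and the right side increases with $m$. For $149\le m\le403$ we have $J=5$ and $h>10.3$, so $h\ge11=2J+1$. For $m\ge404$ we compare the right side with $2\ln m+1$. At $m=404$ we have $\frac{3m}{10\ln(m/2)}>22.8>13.1>2\ln m+1$. With $\Theta=\ln(m/2)\ge5.3$, the derivative of $\frac{0.3m}{\Theta}$ is $0.3\frac{\Theta-1}{\Theta^2}\ge\frac{0.15}\Theta$; this exceeds $\frac2m$, because $\frac m\Theta$ is increasing and $\frac{0.15\cdot404}{5.31}>2$. So $h>2\ln m+1\ge2J+1$.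

\emph{Size of $a$.} Since $J+2\le f\le2J+1$ and $J\ge5$, we have $m-2J-2\le a\le m-8$. The function $\frac{2\ln m+5}m$ is decreasing and less than $0.101$ at $149$, so
\[
a-3\ge m-2\ln m-5\ge0.899m\ge133 ;
\]
in particular $a\ge m/2$. Condition (L) holds by Lemma~\ref{lem:L}(iii).

\emph{$N$ and $Z$.} By \eqref{eq:N1} we may take $N=m^2(\frac43\ln m-1.9)+m\ge N_1$. By \eqref{eq:D},
\[
2D(a-3)\le m^2(\ln m-1)+m\sqrt m+2m\le N,
\]
because $\frac13\ln m-0.9\ge0.76\ge\frac{\sqrt m+2}m$. Next, $S\le m\sum_{2\le j\le\sqrt m}\frac1j\le\frac12m\ln m$, so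
\[
T+a(a-1)\le2m\ln m+(m-8)(m-9)=m^2+2m\ln m-17m+72\le1.1m^2=:Z,
\]
using $2\ln m\le\frac{2m}{29}\le0.1m$ from \eqref{eq:log} and $72<17m$. As $N\ge4.77m^2$, we have $3Z\le2N$ and
\[
\frac{9Z^2}{4(N+3Z)}\le\frac{10.89}{4\cdot8.07}m^2\le0.338m^2 .
\]

\emph{The estimate.} The bracket in Lemma~\ref{lem:general} is at most $m^2\big(\frac43\ln m-1.9+\frac1m+0.338\big)\le m^2\big(\frac43\ln m-1.55\big)$. Also
\[
\frac{(a+1)^2}{2(a)_4}\le\frac{(a+1)^2}{2(a-3)^4}\le\frac{(1+\frac4{133})^2}{2(a-3)^2}\le\frac{0.66}{m^2}.
\]
So $\mathbb EX\le0.66\cdot\frac43\ln m<\ln m<J+1$, and Proposition~\ref{prop:criterion}(ii) applies.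

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Graphs of order at most $3$ and stars were treated in the introduction, and graphs of order at least $4$ with at most $15$ edges in Proposition~\ref{prop:small}. The remaining graphs, with $m\ge16$ and not stars, are covered by Section~\ref{sec:16} for $m\le20$, Section~\ref{sec:21} for $21\le m\le40$, and the two cases of Section~\ref{sec:large} for $m\ge41$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{GC} \emph{Graphs and Combinatorics},\\ \texttt{https://pikhurko.github.io/E/Pikhurko07gc.pdf}.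
\bibitem{RS} Rosser and Schoenfeld, Illinois J. Math. \textbf{6} (1962), Corollary 3 of Theorem 2.
\end{thebibliography}

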